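# Lazy cops on the hypercube: the order $2^n/n^{3/2}$

## The lazy cop number of $Q_n$ has order $2^n/n^{3/2}$

All graphs are finite, connected and undirected. For an integer $\ell\ge 1$ let $c_L^{(\ell)}(G)$ be the minimum number of cops that guarantees capture of the robber in the game of Cops and Robbers on $G$ in which at most $\ell$ cops may move on each cops' turn. Write $c_L=c_L^{(1)}$, and let $Q_n$ be the $n$-dimensional hypercube.

**Main Theorem.** For every fixed $\ell\ge 1$ there are $c=c(\ell)>0$ and $n_0(\ell)$ such that for all $n\ge n_0(\ell)$
$$c\,\frac{2^n}{n^{3/2}}\;<\;c_L^{(\ell)}(Q_n)\;\le\;\frac{12}{n+1}\binom{n}{\lfloor n/2\rfloor}\;\le\;12\sqrt{2/\pi}\;\frac{2^n}{n^{3/2}} .$$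
The upper bound holds for all $n\ge 1$. In particular, for $\ell=1$,
$$c_L(Q_n)=\Theta\!\left(\frac{2^n}{n^{3/2}}\right).$$

Let us unpack this. First the cops choose vertices (several cops may share one), then the robber chooses a vertex. The two sides alternate, cops first, and everybody sees everything. On his turn the robber moves to an adjacent vertex or stays put. On their turn the cops may move at most $\ell$ of their number, each along one edge; all others stay put. The cops win if at some moment a cop and the robber share a vertex. The robber wins if this never happens. If all cops may move at once we get the classical cop number $c(G)$, and if only one may move, the cops are *lazy*.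

The question, from "Conjectures On Cops And Robbers" (https://math.ryerson.ca/~abonato/papers/conjectures_CR_jan18_2015.pdf), is to determine the exact asymptotic order of $c_L(Q_n)$. The facts stated with the problem are: $c(Q_n)=\lceil\frac{n+1}{2}\rceil$; $c_L(Q_n)=O(2^n\log n/n^{3/2})$; and, for every $\varepsilon>0$, $c_L(Q_n)=\Omega(2^n/n^{5/2+\varepsilon})$. So laziness is expensive: a linear number of active cops suffices, while lazy cops must occupy a polynomial fraction of the cube. The theorem fixes which polynomial. Moreover, any fixed number $\ell$ of active cops per turn gives the same order.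

The proof gives $c(\ell)=\frac1{48}\exp\!\big(1-(4k+1)^2\big)$ with $k=92\ell+1$. It does not determine the leading constant, it does not show that $c_L(Q_n)\,n^{3/2}/2^n$ converges, and it says nothing about $\ell$ growing with $n$. In our lower bound the robber moves on every turn, and the upper bound works whether or not he may stay put; so the same order holds if he is forbidden to stay put.

## Two counting facts about the cube

**Notation.** $V=\{0,1\}^n$ is the vertex set of $Q_n$, two vertices being adjacent if they differ in one coordinate. $N(x)$ is the set of neighbors of $x$, $N[x]=N(x)\cup\{x\}$, and $N[C]=\bigcup_{v\in C}N[v]$ for a set $C$. $d$ is Hamming distance, $S(y,i)=\{x:d(x,y)=i\}$, $|x|$ is the number of ones of $x$, and $\mu(S)=|S|/2^n$. For disjoint $S,T$, $e(S,T)$ is the number of edges between them; $e(S)$ is the number of edges inside $S$. "For $n$ large" always means $n\ge n_0(\ell)$; only finitely many such requirements will be imposed.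

**Fact (H).** $2e(P)\le|P|\log_2|P|$ for every nonempty $P\subseteq V$.

*Proof.* Induct on $n$; for $n=0$ both sides are $0$. Split $P$ by one coordinate into two parts of sizes $a\le b$. Each vertex of the smaller part has at most one neighbor in the other part, so at most $a$ edges join the parts. If $a=0$, apply the induction hypothesis directly. Otherwise, by induction,
$$2e(P)\le a\log_2a+b\log_2b+2a .$$
With $t=\frac a{a+b}\le\frac12$ and the binary entropy $h(t)=-t\log_2t-(1-t)\log_2(1-t)$ we have $(a+b)\log_2(a+b)-a\log_2a-b\log_2b=(a+b)h(t)$. So the right side is at most $(a+b)\log_2(a+b)$ as soon as $h(t)\ge2t$ on $[0,\frac12]$. This holds because $h$ is concave, $h(0)=0$ and $h(\frac12)=1$. $\square$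

**Fact (N).** If $v\ne x$, then $|N[v]\cap N(x)|$ is $1$ if $d(x,v)=1$, is $2$ if $d(x,v)=2$, and is $0$ otherwise.

*Proof.* If $d(x,v)=1$, then $v$ itself is a neighbor of $x$, and $x,v$ have no common neighbor since the cube is bipartite. If $d(x,v)=2$, then $v\notin N(x)$, and the common neighbors are obtained from $x$ by flipping one of the two coordinates in which $x$ and $v$ differ. If $d(x,v)\ge3$, every point of $N[v]$ has distance at least $2$ from $x$. $\square$

Fact (N) governs the whole lower bound: a cop who does not stand on the robber blocks at most two of his $n$ exits.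

## Dimensions one to three, and two crude bounds

For $n=1$ one cop wins. For $n\ge2$ one cop never suffices. The robber starts outside the closed neighborhood of the cop, which is possible since $n+1<2^n$. Suppose the cop has just moved. She is not on the robber. If she is at distance at least $2$, the robber stays put. If she is at distance $1$, she blocks exactly one of his $n\ge2$ neighbors, and he moves to another one. Either way he is again outside her closed neighborhood.

For $n=2$ two cops on $00$ and $01$ dominate $Q_2$, so they win on their first move, and $c_L(Q_2)=2$. For $n=3$ the two cops on $000$ and $111$ dominate $Q_3$, and $c_L(Q_3)=2$.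

Both wins came from a *dominating set*, a set $\mathcal D$ with $N[\mathcal D]=V$: if every vertex of $\mathcal D$ holds a cop, one move ends the game. In $Q_n$ one gets a dominating set with fewer than $\frac{2}{n+1}2^n$ vertices from the Hamming code.

**Hamming codes.** Let $m\ge1$, $M=2^m-1$, and index the coordinates of $\{0,1\}^M$ by the nonzero vectors $a\in\mathbb F_2^m$. The Hamming code $H$ consists of the $x$ with $\sum_{a:\,x_a=1}a=0$ in $\mathbb F_2^m$. It is the kernel of a surjective linear map onto $\mathbb F_2^m$, so $|H|=2^{M-m}$. Every $x$ is within distance $1$ of $H$: if its sum is $a\neq0$, flip coordinate $a$. (For $m=2$ this is $H=\{000,111\}$.)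

For general $n\ge1$ put $m=\lfloor\log_2(n+1)\rfloor$ and $M=2^m-1\le n$. Then $\mathcal D=H\times\{0,1\}^{n-M}$ dominates $Q_n$ and has density $2^{-m}<\frac2{n+1}$, because $2^{m+1}>n+1$.

In the other direction, fewer than $n/2$ cops never win, whatever $\ell$ is. Say there are $K\le\frac{n-1}2$ cops. Since $(n+1)K\le\frac{n^2-1}{2}<2^n$, the robber can start outside $N[C]$. After each cops' move no cop stands on him, so by (N) at most $2K<n$ of his neighbors lie in closed neighborhoods of cops, and he moves to another neighbor.

So the truth lies between $n/2$ and $\frac{2}{n+1}2^n$. The upper end will drop by a factor of order $\sqrt n$. The lower end must climb a long way.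

## Sweeping the cube with two fences

A dominating set guards all levels $\Lambda_i=\{x:|x|=i\}$ at once. But the robber changes his level by at most one per move, so it is enough to guard one level at a time. The largest level has density of order $n^{-1/2}$; this is the gain.

**Step 1: cheap fences.** *We find a small set of cops that guards $\Lambda_i$.* Let $B_i=\Lambda_{i-1}\cup\Lambda_i\cup\Lambda_{i+1}$ for $0\le i\le n$, with $\Lambda_{-1}=\Lambda_{n+1}=\emptyset$. For a uniformly random $z\in V$ every vertex lies in $\mathcal D+z$ with probability $2^{-m}$, so the average of $|(\mathcal D+z)\cap B_i|$ is $2^{-m}|B_i|$. Hence for some $z_i$ the set $D_i=(\mathcal D+z_i)\cap B_i$ satisfies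
$$|D_i|\le\frac2{n+1}|B_i|\le f:=\frac6{n+1}\binom n{\lfloor n/2\rfloor},$$
and therefore $|D_i|\le\lfloor f\rfloor$. The translate $\mathcal D+z_i$ dominates $Q_n$, and $N[x]\subseteq B_i$ for $x\in\Lambda_i$; so every $x\in\Lambda_i$ has a point of $D_i$ in $N[x]$. Thus if all of $D_i$ holds cops (call this *the fence at $i$*), a robber who ends his turn on $\Lambda_i$ is captured on the next cops' turn at the latest, by moving at most one cop.

**Step 2: the sweep.** *We push the robber to one end of the cube with two fences.* Take two groups of $\lfloor f\rfloor$ cops. Group 1 starts with the fence at $i_0=\lfloor n/2\rfloor$, extra cops idle; group 2 starts anywhere. If the robber starts on $\Lambda_{i_0}$, he is captured at once. Otherwise he starts below or above; exchanging zeros and ones reduces the second case to the same argument with levels counted downward, so let him start below. Consider the statement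

$I(i)$: it is the cops' turn, one group holds the fence at $i$, and the robber is at a level $\le i-1$.

It holds now for $i=i_0$. Assume $I(i)$; then $i\ge1$. The other group moves, one cop at a time, to occupy $D_{i-1}$ (if $D_{i-1}$ is already occupied, the cops pass once). Meanwhile the group at $i$ stays put, except to capture: the robber cannot pass level $i$ without ending a turn on $\Lambda_i$, and then he is captured. When $D_{i-1}$ is complete the robber is at level $\le i-1$ and it is his turn. After his move he is at level $i$ or $i-1$, and then one of the two fences captures him; or he is at level $\le i-2$, and $I(i-1)$ holds with the roles of the groups exchanged. Since $I(0)$ is impossible, the robber is captured.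

So $c_L^{(\ell)}(Q_n)\le c_L(Q_n)\le2\lfloor f\rfloor\le\frac{12}{n+1}\binom n{\lfloor n/2\rfloor}$ for all $n\ge1$.

**Step 3: the central binomial coefficient.** *We turn the bound into a power of $n$.* The sequence $a_m=\sqrt m\,\binom{2m}m4^{-m}$ increases, since $(a_{m+1}/a_m)^2=\frac{(2m+1)^2}{4m(m+1)}>1$, and by Stirling it tends to $1/\sqrt\pi$. So $\binom{2m}m\le4^m/\sqrt{\pi m}$. For $n=2m$ this says $\binom n{n/2}\le2^n\sqrt{2/(\pi n)}$. For $n=2m+1$ we have $\binom{n}{m}=\frac12\binom{2m+2}{m+1}\le2^n\sqrt{2/(\pi(n+1))}$. Hence $\frac{12}{n+1}\binom n{\lfloor n/2\rfloor}\le12\sqrt{2/\pi}\,2^n/n^{3/2}$. The upper bound is proved.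

## Why edge counting is a factor $\sqrt n$ short

For the lower bound we play the robber against $K\le c\,2^n/n^{3/2}$ cops with $c$ a small constant. If the cops stand on $C$, the forbidden region $D=N[C]$ has at most $(n+1)K\le2c\,2^n/\sqrt n$ vertices. The full level $\Lambda_{\lfloor n/2\rfloor}$ also has density of order $n^{-1/2}$, and it cuts the cube in half. So the constant must matter: we have to show that a forbidden set of density $2c/\sqrt n$ cannot fence off more than a small part of the cube.

The first attempt is to count edges. Let $M$ be forbidden, $G=V\setminus M$ and $\emptyset\ne L\subseteq G$. By (H),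
$$e(L,V\setminus L)=n|L|-2e(L)\ge|L|\log_2\frac1{\mu(L)} .$$
At most $n|M|$ of these edges end in $M$, so $e(L,G\setminus L)\ge|L|\log_2\frac1{\mu(L)}-n|M|$. This is where the attempt stops. If $|M|$ has order $2^n/\sqrt n$, the subtracted term has order $\sqrt n\,2^n$, while $|L|\log_2\frac1{\mu(L)}<2^n$ for every $L$ (the maximum of $r\log_2\frac1r$ is $\frac{\log_2e}{e}<1$). For large $n$ the inequality is empty. It would need $|M|=O(2^n/n)$, hence only $K=O(2^n/n^2)$ cops.

The loss comes from charging a forbidden vertex with $n$ edges. Look at the ball $L=\{|x|<i\}$ with $i=\lfloor n/2\rfloor$. Outside $L$, each vertex of $\Lambda_i$ receives $i$ edges from $L$, and no other vertex receives any. Counting edges, the boundary has size $i\,\mu(\Lambda_i)$, of order $\sqrt n$. But if a vertex that receives $g$ edges is charged only $\sqrt g$, the boundary has size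
$$\sqrt i\,\mu(\Lambda_i)\le\sqrt{n/2}\cdot\sqrt{2/(\pi n)}=1/\sqrt\pi ,$$
a constant. With this charge a forbidden vertex costs at most $\sqrt n$, so a forbidden set of density $2c/\sqrt n$ costs at most $2c$. What we need is that small sets still have a large boundary when it is measured by $\sqrt g$.

## A one-sided isoperimetric inequality for $\sqrt{g}$

For $L\subseteq\{0,1\}^n$ put $g_L(y)=|N(y)\cap L|$ for $y\notin L$ and $g_L(y)=0$ for $y\in L$. Put
$$w(x)=\sqrt{1+\ln(1/x)},\qquad\varphi(x)=\tfrac12x\,(w(x)-1)\quad(0<x\le1),\qquad\varphi(0)=0 .$$
Then $\varphi\ge0$ is continuous on $[0,1]$. What matters later is that $\varphi(x)/x\to\infty$ as $x\to0$. For example, if $L$ is a subcube of codimension $d$, then $g_L$ is $1$ on its $d|L|$ outside neighbors, and $\mathbb E\sqrt{g_L}=d2^{-d}$.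

**Lemma 1.** $\mathbb E\sqrt{g_L}\ge\varphi(\mu(L))$, where the expectation is over uniform $y\in\{0,1\}^n$.

The proof is an induction on $n$, and all the work is in an inequality about $\varphi$ at two points.

**Step 1: the two-point inequality.** *We prove what the induction step will ask for.* Let $0\le\delta\le r$, $r+\delta\le1$ and $\psi=\varphi(r-\delta)$. Then
$$\varphi(r)\le\tfrac12\sqrt{\psi^2+4\delta^2}+\tfrac12\varphi(r+\delta).\tag{1}$$
For $\delta=0$ this is an equality; let $\delta>0$. Put $\Delta=\varphi(r)-\frac12\varphi(r-\delta)-\frac12\varphi(r+\delta)$. Then (1) says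
$$\Delta\le\tfrac12\big(\sqrt{\psi^2+4\delta^2}-\psi\big).$$
From $w^2=1-\ln x$ we get $w'=-\frac1{2xw}$, so $\varphi'=\frac12(w-1)-\frac1{4w}$ and, as $w\ge1$ on $(0,1]$,
$$-\varphi''(x)=\frac1{4xw}\Big(1+\frac1{2w^2}\Big)\le\frac3{8\,x\,w(x)} .$$
For $r>\delta$ the second difference is the integral
$$\Delta=\tfrac12\int_{-\delta}^{\delta}(\delta-|v|)\,(-\varphi''(r+v))\,dv .$$

*Bound (a): $\Delta<0.27\,\delta$.* Use $-\varphi''(x)\le\frac3{8x}$ and $(x\ln x)''=\frac1x$. Applied to $x\ln x$, the integral formula gives, with $\theta=\delta/r\le1$ (the terms with $\ln r$ cancel),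
$$\Delta\le\tfrac38\cdot\tfrac r2\big[(1+\theta)\ln(1+\theta)+(1-\theta)\ln(1-\theta)\big].$$
The bracket has second derivative $\frac2{1-\theta^2}$ in $\theta$ and vanishes to second order at $0$, so it equals $\sum_{m\ge1}\frac{\theta^{2m}}{m(2m-1)}$. Since $\theta^{2m}\le\theta^2$, it is at most $\theta^2$ times its value $2\ln2$ at $\theta=1$. So $\Delta\le\frac38\ln2\cdot r\theta^2\le\frac38\ln2\cdot\delta<0.27\,\delta$. The bound $\Delta\le\frac38\ln 2\cdot\delta$ extends to $r=\delta$ by continuity.

*Bound (b): if $r>\delta$, then $\Delta\psi\le\frac3{32}\delta^2$.* The function $xw(x)$ increases on $(0,1]$, as its derivative is $w-\frac1{2w}>0$. So $-\varphi''(r+v)\le\frac{3}{8(r-\delta)w(r-\delta)}$ on the range of integration, and $\int_{-\delta}^{\delta}(\delta-|v|)\,dv=\delta^2$ gives $\Delta\le\frac3{16}\cdot\frac{\delta^2}{(r-\delta)w(r-\delta)}$. Multiply by $\psi\le\frac12(r-\delta)w(r-\delta)$.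

*Conclusion.* The function $\frac12(\sqrt{\psi^2+4\delta^2}-\psi)$ decreases in $\psi$. If $\psi\le2\delta$, it is at least its value $(\sqrt2-1)\delta$ at $\psi=2\delta$, which exceeds $0.27\,\delta>\Delta$. If $\psi>2\delta$, then $\varphi(r-\delta)>0$, so $r>\delta$, and
$$\tfrac12\big(\sqrt{\psi^2+4\delta^2}-\psi\big)=\frac{2\delta^2}{\sqrt{\psi^2+4\delta^2}+\psi}\ge\frac{2\delta^2}{(1+\sqrt2)\psi}>\frac{3\delta^2}{32\,\psi}\ge\Delta$$
by (b). This proves (1).

**Step 2: induction on the dimension.** *We pass from the two half-cubes to the cube.* For $n=0$ both sides are $0$, as $\varphi(0)=\varphi(1)=0$. Let $n\ge1$ and split by the first coordinate into $L_0,L_1\subseteq\{0,1\}^{n-1}$ with measures $r_0,r_1$. Flipping that coordinate if necessary, we may take $r_0\le r_1$. On half-cube $0$ we have $g_L=g_{L_0}+1_{L_1\setminus L_0}$: both sides vanish on $L_0$, and off $L_0$ the extra neighbor is the one across. On half-cube $1$ we use only $g_L\ge g_{L_1}$. Now $\sqrt{g_{L_0}+1_{L_1\setminus L_0}}$ is the Euclidean norm of the vector $(\sqrt{g_{L_0}},1_{L_1\setminus L_0})$. The norm is convex, so by Jensen's inequality and induction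
$$\mathbb E\sqrt{g_{L_0}+1_{L_1\setminus L_0}}\ge\sqrt{\big(\mathbb E\sqrt{g_{L_0}}\big)^2+\mu(L_1\setminus L_0)^2}\ge\sqrt{\varphi(r_0)^2+(r_1-r_0)^2}.$$
Hence $\mathbb E\sqrt{g_L}\ge\frac12\sqrt{\varphi(r_0)^2+(r_1-r_0)^2}+\frac12\varphi(r_1)$. By (1) with $r=\frac{r_0+r_1}2$ and $\delta=\frac{r_1-r_0}2$, this is at least $\varphi\big(\frac{r_0+r_1}2\big)=\varphi(\mu(L))$. $\square$

## Strong sets: large regions with no bottleneck

Fix once and for all
$$R=6,\quad b=8,\quad s=R+2b=22,\quad j=2\ell(s+1),\quad k=2j+1,$$
$$\alpha=e^{1-(4k+1)^2},\quad c=\alpha/48,\quad q=n/128,\quad T=n^3 .$$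
Here $j$ will be the number of exits the cops can block at one time, $k$ an expansion constant that beats $j$, and $q$ the amount of randomness in the robber's moves. The choice of $\alpha$ makes $w(\alpha)=4k+1$; since $w$ decreases,
$$\varphi(r)\ge2kr\qquad(0\le r\le\alpha).\tag{2}$$

**Lemma 2 (strong sets).** Let $n$ be large and $D\subseteq V$ with $|D|\le2c\,2^n/\sqrt n$. There is $A\subseteq V\setminus D$ with $|V\setminus A|\le\frac\alpha4 2^n$ such that

1. $|N(x)\cap A|\ge n/8$ for all $x\in A$;
2. $e(P,A\setminus P)\ge k|P|$ for all $P\subseteq A$ with $|P|\le\frac\alpha22^n$.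

**Step 1: remove vertices with few free neighbors.** *We get a linear minimum degree.* Start with $M=D$. While some $x\notin M$ has $|N(x)\setminus M|<n/4$, add $x$ to $M$. Adding $x$ creates fewer than $n/4$ edges between $M$ and its complement and destroys more than $3n/4$ of them, so $e(M,V\setminus M)$ drops by more than $n/2$. It starts at most at $n|D|$, so at most $2|D|$ vertices are added. At the end $|M|\le3|D|$, hence $\sqrt n\,\mu(M)\le6c$, and every vertex of $G:=V\setminus M$ has at least $n/4$ neighbors in $G$.

**Step 2: cut off the worst bottleneck.** *We remove one extremal set, so that nothing that remains is badly connected.* For $L\subseteq G$ put $F(L)=e(L,G\setminus L)-k|L|$. Let $L$ minimize $F$ over all $L\subseteq G$ with $|L|\le\alpha2^n$, and put $A=G\setminus L$, $r=\mu(L)$.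

**Step 3: the removed set is small.** *Here Lemma 1 is used.* Since $F(L)\le F(\emptyset)=0$, we have $e(L,G\setminus L)\le k|L|$. In $\mathbb E\sqrt{g_L}$ use $\sqrt{g_L}\le\sqrt n$ on $M$ and $\sqrt{g_L}\le g_L$ on $G\setminus L$ ($g_L$ is a nonnegative integer). With (2) and Lemma 1,
$$2kr\le\varphi(r)\le\mathbb E\sqrt{g_L}\le\sqrt n\,\mu(M)+2^{-n}e(L,G\setminus L)\le6c+kr .$$
So $r\le6c/k\le6c=\frac\alpha8$, and $|V\setminus A|=|M|+|L|\le12c\,2^n=\frac\alpha42^n$.

**Step 4: the rest has both properties.** *We compare $L$ with $L\cup P$.* Let $P\subseteq A$ with $|P|\le\frac\alpha22^n$. Then $|L\cup P|\le\alpha2^n$, so $F(L\cup P)\ge F(L)$. Since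
$$e(L\cup P,G\setminus(L\cup P))=e(L,G\setminus L)-e(L,P)+e(P,A\setminus P),$$
this says
$$e(P,A\setminus P)\ge e(P,L)+k|P| ,$$
which gives 2. With $P=\{x\}$ (allowed for $n$ large) it gives $|N(x)\cap A|\ge|N(x)\cap L|$. These two numbers sum to $|N(x)\cap G|\ge n/4$, so the first is at least $n/8$. $\square$

We call a set $A$ as in Lemma 2 *strong* for $D$. We also need a slightly relaxed notion.

**Definition.** $A\subseteq V$ is *weak* if

- (i′) $|N(x)\cap A|\ge n/16$ for all $x\in A$;
- (ii′) $e(P,A\setminus P)\ge(k-1)|P|$ for all $P\subseteq A$ with $|P|\le\frac\alpha22^n$.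

Strong sets are weak. The whole cube is weak: by (H), for nonempty $P$ with $|P|\le\frac\alpha22^n$ we have $e(P,V\setminus P)\ge|P|(n-\log_2|P|)\ge|P|\log_2\frac2\alpha$, and $\log_2\frac2\alpha>\ln\frac1\alpha=(4k+1)^2-1\ge k-1$. A subcube $A$ of codimension $d$ with $2^{-d}\le\frac\alpha2$ is not weak, because $P=A$ violates (ii′). The same choice $P=A$ shows that every nonempty weak set has more than $\frac\alpha22^n$ vertices.

## Repairing a strong set after the cops have moved

Suppose the robber sits in a set $A$ that is strong for $D=N[C]$. The natural plan is to recompute the strong set after each round and stay in it. But Lemma 2 gives no control over how its $A$ depends on $D$: even a small change in $D$ may change the minimizer $L$, and then the robber's vertex may lie outside the new strong set. So we should keep the old $A$ and delete from it only what has to be deleted. The next lemma does this for as many as $\ell n^3$ moved cops, and it says which vertices are safe from deletion.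

**Lemma 3 (repair).** Let $n$ be large, $A$ as in Lemma 2, $C'$ a set of at most $\ell n^3$ vertices, $D'=N[C']$. There is $Q$ with $A\cap D'\subseteq Q\subseteq A$ such that $A\setminus Q$ is weak and the following holds: if $y\in A\setminus D'$ and at most $\ell s$ elements of $C'$ are within distance $6$ of $y$, then $y\notin Q$.

**Step 1: construct $Q$ and bound it.** *We delete the forbidden vertices and then those that lose too many neighbors.* Let $W=A\cap D'$; then $|W|\le(n+1)\ell n^3\le2\ell n^4$. Start with $Q=W$ and repeatedly add vertices $x\in A\setminus Q$ with $|N(x)\cap Q|\ge n/32$, until none remain. If $W=\emptyset$, then $Q=\emptyset$. Let $|W|\ge1$ and suppose that at least $|W|$ vertices are added. After $|W|$ additions the current set $Q_1$ has $2|W|$ vertices and at least $\frac n{32}|W|$ inner edges, so by (H)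
$$\tfrac n{32}|W|\le e(Q_1)\le|W|\log_2(2|W|)\le|W|\log_2(4\ell n^4),$$
which is false for $n$ large. So $|Q|\le2|W|\le4\ell n^4$.

**Step 2: $A'=A\setminus Q$ is weak.** *We treat small $P$ by degrees and large $P$ by strength of $A$.* Each $x\in A'$ has fewer than $n/32$ neighbors in $Q$, so at least $\frac n8-\frac n{32}=\frac{3n}{32}$ neighbors in $A'$. This gives (i′). Let $\emptyset\ne P\subseteq A'$ with $|P|\le\frac\alpha22^n$. If $|P|\le2^{n/32}$, then by (H)
$$e(P,A'\setminus P)\ge\tfrac{3n}{32}|P|-2e(P)\ge\tfrac{3n}{32}|P|-\tfrac n{32}|P|=\tfrac n{16}|P|\ge(k-1)|P| .$$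
If $|P|>2^{n/32}$, then for $n$ large $|P|\ge4\ell n^5$, and
$$e(P,A'\setminus P)=e(P,A\setminus P)-e(P,Q)\ge k|P|-n|Q|\ge k|P|-4\ell n^5\ge(k-1)|P| .$$

**Step 3: uncrowded vertices survive.** *If such a $y$ were in $Q$, a tree of deletions around it would make $Q$ too large.* Let $y\in A\setminus D'$ have at most $\ell s$ elements of $C'$ within distance $6$, and suppose $y\in Q$. Put $Z_i=S(y,i)\cap(Q\setminus D')$; so $Z_0=\{y\}$. Let $z\in Z_i$ with $0\le i\le4$. Since $z\notin D'\supseteq W$, the vertex $z$ was added during the process, so $|N(z)\cap Q|\ge n/32$. We discard two kinds of these neighbors. At most $i$ neighbors of $z$ lie in $S(y,i-1)$; all others lie in $S(y,i+1)$. Next, suppose a neighbor of $z$ lies in $D'$, say in $N[v]$ with $v\in C'$. Then $d(z,v)\le2$, and $d(z,v)\ge2$ because $z\notin D'$. So $d(z,v)=2$, by (N) this $v$ accounts for at most $2$ neighbors of $z$, and $d(y,v)\le i+2\le6$. There are at most $\ell s$ such $v$. Hence $z$ has at least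
$$\tfrac n{32}-i-2\ell s\ge\tfrac n{64}$$
neighbors in $Z_{i+1}$, for $n$ large. Each vertex of $Z_{i+1}$ has at most $i+1$ neighbors in $S(y,i)$, so $|Z_{i+1}|\ge\frac n{64(i+1)}|Z_i|$. Multiplying over $i=0,\dots,4$,
$$|Q|\ge|Z_5|\ge\frac{(n/64)^5}{5!}>4\ell n^4$$
for $n$ large, a contradiction. $\square$

Note the shape of the lemma: it starts from a strong set and returns a weak one, so it cannot be iterated. After one repair the robber must find his way, inside his weak set $A$, to the strong set $A^+$ that Lemma 2 provides for the *current* cops. If he is not in $A^+$, he has to walk there through $L=A\setminus A^+$, and this may take many rounds.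

Suppose he fixes a path in advance. The cops move too, and the only free bound is that after $t$ rounds at most $\ell t$ cops have moved, blocking at most $2\ell t$ of his neighbors. Once $t>n/(32\ell)$ this bound exceeds $n/16$, the number of neighbors that (i′) guarantees in $A$, and we know nothing. Cops who know where he is going can prepare his arrival. So he should be unpredictable: if each step gives every single neighbor probability at most $1/q$, with $q$ linear in $n$, then it is unlikely that he comes near a cop that has been waiting for him. Then only cops that moved in the last $s$ rounds can be close, and they block at most $j$ exits. Two things remain: random escape must be possible although $j$ exits are blocked adversarially at each step, and the cops must indeed fail to crowd around the robber.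

## Escaping from a small set at random, with $j$ exits blocked

Let $A$ be weak and $L\subseteq A$ with $|L|\le\frac\alpha22^n$. In the *escape game* a token starts at $u\in L$. At each step, with the token at $X\in L$, an adversary who knows the history names $F\subseteq N(X)$ with $|F|\le j$. The player then chooses a probability distribution $p$ on $(N(X)\cap A)\setminus F$ with $\max p\le1/q$, and the token moves according to $p$. Such $p$ exist: by (i′) there are at least $\frac n{16}-j\ge q$ available vertices for $n$ large, so the uniform distribution is allowed. Let $\tau$ be the first time the token is in $A\setminus L$. (If $L=\{u\}$, then $\tau=1$.)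

**Lemma 4 (escape).** For $n$ large the player has a strategy with $\Pr(\tau>n^3)\le4/n$ against every adversary, from every $u\in L$.

We may assume $L\ne\emptyset$. First suppose the blocked sets form a fixed function $x\mapsto F(x)$. The uniform walk on the unblocked exits is not a reversible chain, since $x\to y$ may be allowed while $y\to x$ is blocked. So we do not analyze a given walk; we build a walk out of a flow. The textbook tool is this.

**Hoffman's circulation theorem.** In a finite network whose arcs carry bounds $[\text{lower},\text{upper}]$, there is a flow within the bounds and conserved at every vertex if and only if for every vertex set $S$ the lower bounds of the arcs entering $S$ sum to at most the upper bounds of the arcs leaving $S$.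

For instance, with two vertices and arcs $a\to b$ with $[2,3]$ and $b\to a$ with $[0,1]$ there is no circulation, and $S=\{b\}$ shows it.

**Step 1: a good kernel for a fixed $F$, on average over the start.** *Let $\emptyset\ne L'\subseteq L$ and let $F(x)\subseteq N(x)$ with $|F(x)|\le j$ be fixed for $x\in L'$. We construct a kernel $p(x,\cdot)$, $x\in L'$, supported on $(N(x)\cap A)\setminus F(x)$, with $p\le1/q$, such that the exit time $\tau'$ from $L'$ satisfies $\sum_{u\in L'}\mathbb E_u\tau'\le n|L'|$.*

Write $x\to y$ for $x\in L'$ and $y\in(N(x)\cap A)\setminus F(x)$, and let $e_F(Y\to B)$ be the number of such arcs from $Y$ to $B$. We claim that for disjoint $P,O\subseteq L'$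
$$e_F(P\cup O\to A\setminus P)\ge q|O|+|P|+|O| .\tag{3}$$
For the arcs from $P$: we have $|P|\le\frac\alpha22^n$, so (ii′) and $k-1=2j$ give $j|P|\le\frac12e(P,A\setminus P)$. Hence
$$e_F(P\to A\setminus P)\ge e(P,A\setminus P)-j|P|\ge\tfrac12e(P,A\setminus P)\ge\tfrac14(k-1)|P|+\tfrac14e(P,O),$$
where half of $\frac12e(P,A\setminus P)$ is bounded by (ii′) and the other half by $O\subseteq A\setminus P$. For the arcs from $O$, (i′) gives
$$e_F(O\to A\setminus P)\ge\max\{0,\tfrac n{16}|O|-e(O,P)\}-j|O| .$$
For $e,N\ge0$ we have $\frac14e+\max\{0,N-e\}\ge\frac14N$ (check $e\ge N$ and $e<N$ separately). Adding up with $N=\frac n{16}|O|$, $e=e(O,P)$,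
$$e_F(P\cup O\to A\setminus P)\ge\tfrac{k-1}4|P|+\big(\tfrac n{64}-j\big)|O|\ge|P|+(q+1)|O|$$
for $n$ large, since $\frac{k-1}4=23\ell\ge1$ and $q=\frac n{128}$. This proves (3).

Now build a network with vertices $x^-,x^+$ for $x\in L'$ and one more vertex $*$. Let $K_\infty$ be a finite number larger than the sum of all lower bounds below. The arcs and their bounds are:

- $x^-\to x^+$ with $[q,K_\infty]$;
- $*\to x^-$ with $[0,K_\infty]$;
- $*\to x^+$ with $[1,1]$;
- $x^+\to y^-$ with $[0,1]$ for each $x\to y$ with $y\in L'$;
- one arc $x^+\to*$ with $[0,1]$ for each $x\to y$ with $y\in A\setminus L'$.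

The fixed unit into $x^+$ starts a walk at every $x$, the lower bound $q$ forces much flow through every $x$ (this will give $p\le1/q$), and the capacity $1$ of each cube arc bounds the total flow. We check Hoffman's condition. It is trivial if $S$ is everything, and it holds whenever an arc of capacity $K_\infty$ leaves $S$.

Let $*\in S$, $S$ not everything. Either some $x^-\notin S$ and $*\to x^-$ leaves $S$, or all $x^-\in S$, some $x^+\notin S$, and $x^-\to x^+$ leaves $S$. Both have capacity $K_\infty$.

Let $*\notin S$, and put $X=\{x:x^-\in S\}$, $Y=\{x:x^+\in S\}$. If $X\not\subseteq Y$, some arc $x^-\to x^+$ leaves $S$. Otherwise put $P=X$, $O=Y\setminus X$. The entering arcs with positive lower bound are $x^-\to x^+$ for $x\in O$, and $*\to x^+$ for $x\in P\cup O$; their lower bounds sum to $q|O|+|P|+|O|$. The leaving arcs start at $x^+$ with $x\in Y$ and correspond to arcs $x\to y$ with $y\in L'\setminus P$ or $y\in A\setminus L'$, that is, $y\in A\setminus P$. Their upper bounds sum to $e_F(P\cup O\to A\setminus P)$, and (3) is exactly Hoffman's condition.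

Take a feasible circulation. Let $\mathrm{out}(x)$ be the flow leaving $x^+$. It equals the flow on $x^-\to x^+$ plus $1$, so $q<\mathrm{out}(x)$; and $\mathrm{out}(x)\le n$, since at most $n$ arcs of capacity $1$ leave $x^+$. Let $p(x,y)$ be the flow on the arc of $x\to y$ divided by $\mathrm{out}(x)$. This is a probability distribution in $y$, and $p\le1/q$. Conservation at $x^-$ and $x^+$ gives
$$\mathrm{out}(x)=\sigma(x)+\sum_{y\in L'}\mathrm{out}(y)\,p(y,x),$$
where $\sigma(x)\ge1$ is the total flow from $*$ into $\{x^-,x^+\}$. Substitute this identity into itself $m-1$ times, drop the nonnegative remainder, and sum over $x$. The mass started at $u$ with weight $\sigma(u)$ that is still in $L'$ after $t$ steps is $\sigma(u)\Pr_u(\tau'>t)$, so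
$$\sum_x\mathrm{out}(x)\ge\sum_u\sigma(u)\sum_{t<m}\Pr_u(\tau'>t)=\sum_u\sigma(u)\,\mathbb E_u[\min(\tau',m)] .$$
Let $m\to\infty$ and use $\sigma\ge1$: $\sum_u\mathbb E_u\tau'\le\sum_x\mathrm{out}(x)\le n|L'|$.

**Step 2: a good strategy for a fixed $F$ from every start.** *For every fixed $F:x\mapsto F(x)\subseteq N(x)$ on $L$ with $|F(x)|\le j$ we give, from each $u\in L$, a strategy with $\mathbb E\tau\le2n^2$ against the adversary who always names $F(X)$.* Put $L^0=L$. Given $L^i\neq\emptyset$, take the kernel $p_i$ of Step 1 for $L'=L^i$, and let $L^{i+1}$ be the set of $u\in L^i$ whose expected exit time from $L^i$ under $p_i$ exceeds $2n$. By Step 1, $2n|L^{i+1}|\le n|L^i|$, so $|L^{i+1}|\le|L^i|/2$. If $L^i=\emptyset$ put $L^{i+1}=\emptyset$. Since $|L|<2^n$, we get $L^n=\emptyset$, so $L$ is the disjoint union of the sets $L^i\setminus L^{i+1}$ with $0\le i\le n-1$.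

Play in phases. A phase that starts at $x\in L^i\setminus L^{i+1}$ uses $p_i$ until the token leaves $L^i$. Its expected length is at most $2n$. It ends in $A\setminus L$, or in $L\setminus L^i$, that is, in some $L^{i'}\setminus L^{i'+1}$ with $i'<i$. The index strictly decreases from phase to phase and lies in $\{0,\dots,n-1\}$, so there are at most $n$ phases and $\mathbb E\tau\le2n^2$.

**Step 3: one strategy against all adversaries.** *Step 2 needs to know $F$ beforehand. We exchange the quantifiers by a discounted value function.* Let $\gamma=1-n^{-3}$. For $h:L\to[0,1]$, extended by $h=1$ on $A\setminus L$, put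
$$(\mathcal Th)(x)=\gamma\min_F\max_p\sum_yp(y)h(y)\qquad(x\in L)$$
over legal $F,p$ at $x$. If $h,h'$ differ by at most $\varepsilon$, so do the sums for all $p$, hence also their maxima and minima. So $\mathcal T$ is a $\gamma$-contraction of $[0,1]^L$ in sup norm, and it has a fixed point $h$. Let $F^*(x)$ be a minimizing $F$ at $x$.

*The value is close to $1$.* Let the adversary always name $F^*(X)$. For every player strategy and every step from $X\in L$, the conditional expectation of $\gamma h$ at the next position is at most $\gamma\max_p\sum_y p(y)h(y)=h(X)$. So $\gamma^{t\wedge\tau}h(X_{t\wedge\tau})$ is a supermartingale. Use the strategy of Step 2 for $F^*$. As $h\ge0$ and $h(X_\tau)=1$, for each $m$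
$$h(u)\ge\mathbb E\big[\gamma^{\tau\wedge m}h(X_{\tau\wedge m})\big]\ge\mathbb E[\gamma^\tau1_{\tau\le m}] .$$
Since $\tau<\infty$ almost surely, $m\to\infty$ gives, by monotone convergence, Jensen's inequality and Bernoulli's inequality,
$$h(u)\ge\mathbb E\gamma^\tau\ge\gamma^{\mathbb E\tau}\ge\gamma^{2n^2}\ge1-2n^2\cdot n^{-3}=1-\tfrac2n .$$

*The optimal player.* Now let the player, against an arbitrary adversary, always choose $p$ maximizing $\sum_yp(y)h(y)$ for the named $F$. Then $\gamma\sum_yp(y)h(y)\ge h(X)$ whatever $F$ is, so $\gamma^{t\wedge\tau}h(X_{t\wedge\tau})$ is a submartingale. With $h\le1$ and $\gamma^{n^3}\le e^{-1}$,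
$$1-\tfrac2n\le h(u)\le\mathbb E\big[\gamma^{\tau\wedge n^3}h(X_{\tau\wedge n^3})\big]\le\Pr(\tau\le n^3)+e^{-1}\Pr(\tau>n^3).$$
Hence $\Pr(\tau>n^3)\le\frac{2/n}{1-1/e}\le\frac4n$. $\square$

## From one nice state to the next

Let $n$ be large and let there be $K\le c\,2^n/n^{3/2}$ cops. For a cop configuration $C$ put $D(C)=N[C]$, so $|D(C)|\le(n+1)K\le2c\,2^n/\sqrt n$. By Lemma 2 fix, for every $C$, a set $A^+(C)\subseteq V\setminus D(C)$ that is strong for $D(C)$.

**Definition.** A state (cops at $C$, robber at $x$, cops to move) is *nice* if there is a weak set $A$ with $x\in A$ and $A\cap D(C)=\emptyset$.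

The robber can start in a nice state: if the cops start at $C_0$, he picks $x\in A^+(C_0)$, which is nonempty since $|V\setminus A^+(C_0)|\le\frac\alpha42^n$.

**Proposition 5.** From every nice state the robber can guarantee that, after at least $1$ and at most $T=n^3$ rounds, a nice state occurs, and that he is not captured before.

Here a round is a cops' move followed by a robber's move. Iterating Proposition 5, the robber is never captured, so $c_L^{(\ell)}(Q_n)>c\,2^n/n^{3/2}$ for $n$ large. This is the lower bound of the Main Theorem, so it remains to prove the proposition.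

Let the nice state be $(C,x)$ with weak set $A$, and write $A^+=A^+(C)$. Call a cop *moved* if she has changed vertex at least once since this state. If $C_t$ is the configuration after $t$ rounds, then
$$D(C_t)\subseteq D(C)\cup N[\text{current positions of the moved cops}],\tag{4}$$
since unmoved cops are where they were in $C$.

**Step 1: the case $x\in A^+$.** *One round suffices.* Since $x\notin D(C)$, the cops cannot capture on their move. Afterward there are at most $\ell$ moved cops, none at $x$, and by (N) their closed neighborhoods contain at most $2\ell$ neighbors of $x$. As $x$ has at least $n/8>2\ell$ neighbors in $A^+$, the robber moves to some $y\in A^+$ outside $D'=N[C']$, where $C'$ is the set of positions of the moved cops. Apply Lemma 3 to $A^+$ and $C'$; since $|C'|\le\ell\le\ell s$, its crowding condition holds, and $y\in A^+\setminus Q$. This set is weak, and it is disjoint from $D(C)$ and from $D'$, hence from $D(C_1)$ by (4). So the robber is not captured and the new state is nice.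

From now on $x\notin A^+$. Put $L=A\setminus A^+\ni x$; then $|L|\le|V\setminus A^+|\le\frac\alpha42^n$, so Lemma 4 applies to $(A,L)$. Let $X_0=x$ and let $X_t$ be the robber's position after round $t$.

**Step 2: the random play against a fixed cop strategy.** *We set up a process of exactly $T$ rounds to which Lemma 4 applies without conditions.* Fix a deterministic cop strategy. The robber plays the strategy of Lemma 4 for $(A,L)$ with the blocked sets
$$F_t=N(X_{t-1})\cap N[\text{positions of the moved cops after the cops' move of round }t].$$
Then the history is determined by the robber's steps. For the analysis the process continues formally even if something goes wrong: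

- if $|F_t|>j$, replace $F_t$ by $\emptyset$ in that round;
- if a capture occurs, the cops continue by some fixed deterministic rule;
- after time $\tau$ the robber moves to a uniformly random neighbor.

Thus every robber step goes to a neighbor, and conditionally on the past each neighbor has probability at most $1/q$ (after $\tau$ it is $1/n\le1/q$). The sets named are legal, so by Lemma 4 $\Pr(\tau>T)\le\frac4n$.

**Step 3: waiting cops do not get near the robber.** *We show that, with high probability, only cops that moved recently are close.* Let **Fail** be the event that for some $t$ with $s\le t\le T$ there is a cop who moved in some round $\le t-s$, did not move in rounds $t-s+1,\dots,t$, and is within distance $R=6$ of $X_t$. Label the moved cops in order of their first move, ties broken by a fixed ordering of the cops. There are at most $\ell T$ labels, and the history up to the end of a round determines whether label $i$ has been assigned by then, and to which cop.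

Fix a label $i$ and a time $t\in[s,T]$, and condition on the history $\mathcal H$ up to the end of round $t-s$. If label $i$ is not assigned yet, it does not contribute to **Fail** at time $t$. Otherwise let $v$ be the position of its cop at that moment; $v$ is determined by $\mathcal H$. If this cop contributes to **Fail** at time $t$, she is still at $v$ and $d(X_t,v)\le R$. Suppose this holds. Each of the $s$ robber steps in the window changes $d(\cdot,v)$ by exactly $\pm1$. If $a$ of them decrease it,
$$0\le d(X_{t-s},v)=d(X_t,v)+2a-s\le R+2a-s,$$
so $a\ge\frac{s-R}2=b$. Moreover $d(\cdot,v)\le R+s$ throughout the window. Hence for some $b$-subset $B$ of the $s$ steps the following event $E_B$ occurs: before each step of $B$ the distance to $v$ is at most $R+s$, and this step decreases it.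

At distance $d$ from $v$, exactly $d$ neighbors are closer to $v$. So, given the past, the probability that the distance is at most $R+s$ and the next step decreases it is at most $(R+s)/q$. Conditioning successively just before each step of $B$, from the last to the first, we get $\Pr(E_B\mid\mathcal H)\le\big(\frac{R+s}q\big)^b$. A union bound over at most $2^s$ sets $B$, at most $\ell T$ labels and at most $T$ times yields
$$\Pr(\textbf{Fail})\le\ell T\cdot T\cdot2^{22}\Big(\frac{28\cdot128}n\Big)^8=\ell\,2^{22}\,(28\cdot128)^8\,n^{-2}.$$
The exponent $b=8$ was chosen to beat $T^2=n^6$. Together with Step 2, for $n$ large the event $\{\tau\le T\}\setminus\textbf{Fail}$ has positive probability.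

**Step 4: on $\{\tau\le T\}\setminus\textbf{Fail}$ the play is genuine.** *We show that up to time $\tau$ no replacement and no capture happens.* If **Fail** does not occur, then for $0\le t\le T$, after round $t$, every moved cop within distance $6$ of $X_t$ moved in one of the last $\min(s,t)$ rounds: for $t\ge s$ by definition of **Fail**, and for $t<s$ trivially. At most $\ell$ cops move per round, so
$$\text{at most }\ell s\text{ moved cops are within distance }6\text{ of }X_t .\tag{5}$$
We argue by induction on $t\le\tau$. Suppose that before round $t$ the robber is uncaptured at $X_{t-1}\in L\subseteq A$ and not in the closed neighborhood of any moved cop; for $t=1$ there are no moved cops. As $A\cap D(C)=\emptyset$, he is not in the closed neighborhood of an unmoved cop either, so the cops cannot capture in round $t$.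

Consider the moment after the cops' move. By (N) only moved cops within distance $2$ of $X_{t-1}$ contribute to $F_t$. Such a cop either did not move in round $t$, and then she is one of the at most $\ell s$ cops in (5) for $t-1$; or she is one of the at most $\ell$ cops that moved in round $t$. None of them is at $X_{t-1}$, so each contributes at most $2$ vertices, and
$$|F_t|\le2(\ell s+\ell)=2\ell(s+1)=j .$$
So no replacement happens. The robber moves to $X_t\in(N(X_{t-1})\cap A)\setminus F_t$. This vertex is outside $D(C)$ and outside the closed neighborhoods of all moved cops. So he is uncaptured; and for $t<\tau$ we have $X_t\in L$, so the induction continues.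

**Step 5: the state at time $\tau$ is nice.** *Here the repair lemma is applied to the strong set $A^+$, which was fixed at the beginning.* Let $y=X_\tau\in A\setminus L\subseteq A^+$, and let $C'$ be the set of current positions of the moved cops. Then $|C'|\le\ell\tau\le\ell n^3$. By Step 4, $y\notin N[C']$, and by (5) at most $\ell s$ elements of $C'$ are within distance $6$ of $y$. Lemma 3, applied to $A^+$ and $C'$, gives $y\in A^+\setminus Q$. This set is weak and disjoint from $D(C)\cup N[C']\supseteq D(C_\tau)$ by (4). So the state is nice, and $1\le\tau\le T$.

**Step 6: remove the randomness.** *The proposition asks for a guarantee, and we have a positive probability.* We have shown: for every deterministic cop strategy there is some play of the robber against it that achieves the goal "reach a nice state after between $1$ and $T$ rounds, uncaptured". So no deterministic cop strategy prevents this goal. Whether a state is nice depends only on the state, so reaching the goal within $T$ rounds is a finite game of perfect information with finite horizon. By Zermelo's theorem it is determined: one side has a winning deterministic strategy. The cops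 have none, so the robber has a strategy that guarantees the goal. This proves Proposition 5, and with it the Main Theorem. $\blacksquare$
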